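# Euclidean point sets without near-linear spanners of constant stretch, with or without Steiner points

## 1. The guess "yes", tested on a line, a simplex and a cube

Let $P$ be a set of $n$ points in a Euclidean space $\mathbb R^D$ with norm $\|\cdot\|$. A **$c$-spanner** of $P$ is a graph $G$ whose vertices are points of $\mathbb R^D$, among them all points of $P$, where an edge $uv$ has weight $\|u-v\|$ and the shortest-path distance satisfies $d_G(p,q)\le c\,\|p-q\|$ for all $p,q\in P$. In the version *without Steiner points* the vertex set is exactly $P$; in the version *with Steiner points* extra vertices at arbitrary points of $\mathbb R^D$ are allowed. The size of $G$ is its total number of edges, including those at Steiner points.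

The question, from the "06481 Abstracts Collection", is this: does every $n$-point set in Euclidean space have, say, a $100$-spanner with $O(n\,\mathrm{polylog}\,n)$ edges? Here $O(n\,\mathrm{polylog}\,n)$ means at most $C\,n\log^k n$ edges for $n\ge 2$, with $C,k$ depending neither on $n$ nor on the dimension $D$. The dimension is not bounded; $n$ points span an affine space of dimension at most $n-1$, so $D$ may be as large as $n-1$.

The answer that one would first guess is yes. In a fixed dimension $D$ it is known that every $n$-point set has a $(1+\varepsilon)$-spanner with $O(n/\varepsilon^D)$ edges, but the hidden constant depends on $D$, so this does not settle the question. For an arbitrary $n$-point metric space it is known that there is a $c$-spanner with $n^{1+O(1)/c}$ edges, which for constant $c$ is not near-linear. Let us test the guess by hand.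

*Points on a line.* Join consecutive points: $n-1$ edges, stretch $1$.

*The simplex.* Let $P=\{e_1,\dots,e_n\}$ be the standard basis of $\mathbb R^n$; all distances are $\sqrt2$. The star centered at $e_1$ has $n-1$ edges, and any two points are joined by a path of length at most $2\sqrt2$, so the stretch is $2$. With a Steiner point at the origin, the star with $n$ edges of length $1$ has stretch $2/\sqrt2=\sqrt 2$.

*The cube.* Let $P=\{0,1\}^k$, $n=2^k$. The cube graph has $k2^{k-1}=\frac12n\log_2n$ edges. Two points that differ in $h$ coordinates have Euclidean distance $\sqrt h$ and graph distance $h$, so the stretch is $\sqrt k=\sqrt{\log_2 n}$, which is not constant. This does not refute the guess, since another graph may do better. What can one force? Without Steiner points and for $c<2$, every edge $pq$ of the cube must be in the spanner, because a path from $p$ to $q$ through another point $r\in P$ has length at least $\|p-r\|+\|r-q\|\ge2$. This forces $\frac12n\log_2n$ edges, which the guess permits.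

All three tests are compatible with "yes". Nevertheless the answer is **no**, in both versions. For $c\ge1$ let
$$j=j(c)\ge2\ \text{ be the least integer with }\ (3/2)^j>4c^2,\qquad d=d(c)=4j .$$
(From now on $d$ is this number, the degree of certain polynomials, and not a dimension.) For $c=100$ we have $(3/2)^{26}\approx 3.79\cdot10^4<4c^2<(3/2)^{27}\approx5.68\cdot 10^4$, so $j=27$, $d=108$. In general $j\le1+\log_{3/2}(4c^2)$, and since $\log_2(3/2)>0.584$,
$$d\le 4+\frac{8+8\log_2c}{0.584}\le18+14\log_2c. \tag{1}$$

The theorem is about objects more general than spanners. For a finite set $P$ in a Euclidean space, a **$c$-emulator** of $P$ is a finite graph $G$ (parallel edges allowed) with positive edge weights and $V(G)\supseteq P$ such that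
$$\|p-q\|\le d_G(p,q)\le c\,\|p-q\|\qquad\text{for all }p,q\in P .$$
The vertices outside $P$ need not be points of any space.

**Theorem 1.** For all real $c\ge1$ and all integers $n\ge2$ there is an $n$-point set $P$ in some Euclidean space such that every $c$-emulator of $P$, hence every $c$-spanner with or without Steiner points, has at least
$$\frac{n}{64c^2}\;2^{\,(\log_2n)^{1/d(c)}/(300c^2)}\quad\text{edges.}$$

For fixed $c$, a fixed positive power of $\log_2 n$ in the exponent beats any multiple of $\log_2\log_2 n$. So for all constants $C,k$ and all large $n$ the bound exceeds $C\,n\log^kn$. Hence for every constant $c\ge1$ and all $C,k$ there are, for all sufficiently large $n$, $n$-point sets with no $c$-spanner with at most $Cn\log^kn$ edges, both without and with Steiner points.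

**Corollary 2 (growing stretch).** For all constants $C,k$ and all $n\ge n_0(C,k)$ there is an $n$-point Euclidean set with no $c$-spanner (Steiner points allowed) with at most $Cn\log^kn$ edges, where $c=2^{\frac18\sqrt{\log_2\log_2n}}$.

## 2. From a unit-distance graph with girth and gap to a lower bound for emulators

*An emulator that is not a spanner.* Let $P$ be $n\ge3$ points with all distances $1$. The star with a new center and $n$ edges of weight $\frac12$ is a $1$-emulator. It is not a spanner with its center at a point of space: a point at distance at most $\frac12$ from both $p$ and $q$ is the midpoint of $pq$, and it cannot also be the midpoint of $pr$.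

**Every $c$-spanner yields a $c$-emulator with at most as many edges.** If the spanner has infinitely many edges there is nothing to show; otherwise drop isolated vertices outside $P$, so that the graph is finite. The lower bound $\|p-q\|\le d_G(p,q)$ is the triangle inequality. The only missing property is positivity of the weights. Edges of length $0$ join vertices at the same location. Contract each connected component formed by zero-length edges and delete loops. Such a component sits at a single location, so it contains at most one point of $P$. Thus no two points of $P$ are merged, distances are unchanged, and the number of edges does not grow.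

The cube suggests how to force edges: take a graph $H$ on the point set whose edges have length $1$, and show that a good emulator must pay for all of them. The simplex shows what can go wrong: there every pair is at equal distance, but one star serves them all. Large girth of $H$ alone is no cure. Let $P$ be a simplex with all distances $1$ and $H$ any graph of large girth on $P$; then the edges of $H$ have length $1$, and still a star with $n-1$ edges has stretch $2$. The trouble is that points far apart in $H$ are close in space. So we demand girth *and* a gap property.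

**Proposition 3.** Let $c\ge1$, let $J\ge1$ be an integer, let $P'$ be a finite set in a Euclidean space and $H'$ a simple graph with vertex set $P'$ such that

1. every edge of $H'$ joins two points at distance $1$;
2. $H'$ has girth $>4J+1$;
3. (gap) if $x,x'\in P'$ and $\|x-x'\|\le2c$, then $d_{H'}(x,x')\le J$.

Then for every finite $P\supseteq P'$, every $c$-emulator $G$ of $P$ has at least $|E(H')|/J$ edges.

*Proof.* **Step 1: send the vertices of $G$ to $P'$.** This gives meaning to Steiner vertices. For each vertex $u$ of $G$ in a component of $G$ that meets $P'$, let $\pi(u)\in P'$ be a point of $P'$ that minimizes $d_G(u,\cdot)$. Since weights are positive, $\pi(u)=u$ for $u\in P'$.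

**Step 2: let each edge of $G$ serve at most $J$ edges of $H'$.** For each edge $uu'$ of $G$ for which $\pi(u),\pi(u')$ are defined and $\|\pi(u)-\pi(u')\|\le2c$, fix a shortest path $S_{uu'}$ in $H'$ from $\pi(u)$ to $\pi(u')$. By the gap property it has at most $J$ edges. We claim that *every edge of $H'$ lies on some $S_{uu'}$*. The claim gives $|E(H')|\le J\,|E(G)|$, which is the proposition.

**Step 3: an efficient path in $G$ projects to a local walk in $H'$.** Let $pq\in E(H')$. As $\|p-q\|=1$, there is a path $p=u_0,u_1,\dots,u_k=q$ in $G$ of length at most $c$. For each $i$ we have $d_G(u_i,p)+d_G(u_i,q)\le c$, so one of the two is at most $c/2$, and hence $d_G(u_i,\pi(u_i))\le c/2$. Since $d_G$ dominates the Euclidean distance on $P$,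
$$\|\pi(u_i)-p\|\le d_G(\pi(u_i),u_i)+d_G(u_i,p)\le\tfrac c2+c\le2c,$$
$$\|\pi(u_i)-\pi(u_{i+1})\|\le\tfrac c2+c+\tfrac c2=2c,$$
where the middle $c$ bounds the weight of the edge $u_iu_{i+1}$. By the first line and the gap property, $d_{H'}(p,\pi(u_i))\le J$. By the second line the paths $S_{u_iu_{i+1}}$ are defined. Their concatenation is a walk in $H'$ from $\pi(u_0)=p$ to $\pi(u_k)=q$, and all its vertices lie in the ball $B$ of $H'$-radius $2J$ around $p$.

**Step 4: the walk cannot avoid the edge $pq$.** The induced graph $H'[B]$ is connected by a breadth-first tree rooted at $p$. An edge of $H'[B]$ outside this tree would create a cycle of length at most $2J+2J+1=4J+1$, which is excluded. So $H'[B]$ is a tree. It contains the edge $pq$, whose removal separates $p$ from $q$. Hence the walk traverses $pq$, and $pq$ lies on some $S_{u_iu_{i+1}}$. $\blacksquare$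

If $H'$ is $q$-regular, then the bound is $q|P'|/(2J)$. So we need a unit-distance graph with girth and gap, and with degree $q$ larger than every power of $\log|P'|$.

## 3. Parity vectors of walks: girth and gap come for free, the degree stays small

There is a natural way to build such a graph. Write $F=\mathbb F_2$. For a set $W$ of edges of a graph $Y$, let $\partial W$ be the set of vertices incident with an odd number of edges of $W$.

**Lemma 4.** Let $Y$ be a finite simple graph of girth $>J$, $W$ a set of at most $J$ edges, $y,y'$ vertices, and $\partial W=\{y\}\triangle\{y'\}$. If $y=y'$, then $W=\emptyset$. If $y\ne y'$, then $W$ is the edge set of a path from $y$ to $y'$.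

*Proof.* $W$ has too few edges to contain a cycle, so it is the edge set of a forest. A nonempty forest has a leaf, so its boundary is nonempty. If $y=y'$, then $\partial W=\emptyset$ and $W=\emptyset$. If $y\neq y'$, then $y,y'$ are the only vertices of odd degree. Each component has an even number of vertices of odd degree, so $y$ and $y'$ lie in one component. Delete from $W$ the path that joins them: what remains is a forest with boundary $\partial W\triangle\{y,y'\}=\emptyset$, hence empty. $\blacksquare$

**The construction.** Take a finite connected $q$-regular simple graph $Y$ of girth $>4J+1$ and a vertex $y_*$. For a walk $\omega$ with successive edges $e_1,\dots,e_t$, let $x(\omega)\in F^{E(Y)}$ be the sum of the unit vectors of the $e_i$: it records which edges are used an odd number of times. Let $P_0=\{x(\omega):\omega\text{ starts at }y_*\}\subset\{0,1\}^{E(Y)}\subset\mathbb R^{E(Y)}$. If $x(\omega)$ is the indicator of $W$ and $\omega$ ends at $y$, then $\partial W=\{y_*\}\triangle\{y\}$, so $x$ determines the endpoint $y(x)$. Let $H$ join $x$ to $x+1_e$ for each edge $e$ at $y(x)$.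

*Example.* Let $Y$ be a triangle with edges numbered $1,2,3$ along a walk from $y_*$. The walk once around the triangle gives $000,100,110,111$, and a second round gives $011,001,000$. So $P_0$ has six points and $H$ is a hexagon in the $3$-cube. Points at $H$-distance $i\le3$ differ in $i$ coordinates, so they are at Euclidean distance $\sqrt i$.

Now put $J=\lfloor4c^2\rfloor$ and check Proposition 3. Edges of $H$ have length $1$. *Girth:* a cycle of length $t$ in $H$ projects under $x\mapsto y(x)$ to a closed walk $y_0,\dots,y_t$ in $Y$ with $y_{i-1}\ne y_{i+1}$ for $0<i<t$. A shortest piece $y_a,\dots,y_b$ with $a<b$, $y_a=y_b$ has $b-a\ge3$ and distinct vertices otherwise, so it is a cycle of $Y$ of length at most $t$; hence $t>4J+1$. *Gap:* if $\|x-x'\|\le2c$, then $x-x'$ is the indicator of a set $W$ with $|W|=\|x-x'\|^2\le4c^2$, so $|W|\le J$. Also $\partial W=\{y(x)\}\triangle\{y(x')\}$, and by Lemma 4 $W$ is empty or a path from $y(x)$ to $y(x')$. Following it from $x$ takes us to $x'$ in at most $J$ steps of $H$. Everything works.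

**Where it stops.** The degree is too small compared with $n=|P_0|$. Fix a spanning tree of $Y$. For each of the $|E|-|V|+1$ non-tree edges, the closed walk from $y_*$ along the tree to this edge, across it and back has as value a fundamental cycle, which contains exactly this one non-tree edge. Concatenating such walks gives all sums, so $n\ge2^{|E|-|V|+1}$. Also $|E|=q|V|/2$. Because the girth exceeds $4J+1$, the $q(q-1)^{2J-1}$ non-backtracking walks of length $2J$ from a vertex have distinct ends, so $|V|\ge(q-1)^{2J}$. For $q\ge3$ we get
$$\log_2n\ \ge\ \Big(\frac q2-1\Big)|V|\ \ge\ \tfrac12(q-1)^{2J},\qquad\text{so}\qquad q\le1+(2\log_2n)^{1/(2J)} .$$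
The bound $nq/(2J)$ from Proposition 3 is not even of order $n\log n$. The reason is plain: each edge of $Y$ costs one coordinate, so $\log_2n$ is about $|E|$, and $|E|$ is a large power of $q$. For a degree beyond polylog, we need $\log_2n$ to be polynomial in $\log |E|$.

So we must compress $F^{E}$: replace the unit vectors $1_e$ by vectors in an $F$-space of dimension polynomial in $\log|E|$. Linear relations between the images will appear. What must survive is (α) that sums of few images stay distinct, (β) a Euclidean distance in which each image has length $1$, and (γ) that a difference of small norm is a sum of few images. The following space does all three: code the edges as points of $F^N$ with $N=O(\log |E|)$, and send $e$ to the functional "evaluate at $e$" on polynomials of degree at most $d$.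

## 4. Evaluation functionals on polynomials of degree at most $d$ over $\mathbb F_2$

Every function $F^N\to F$ is given by a unique multilinear polynomial: the $2^N$ multilinear monomials span all functions (the indicator of a point is a product of factors $x_i$ or $1+x_i$), and the space of functions has dimension $2^N$. Let $\mathcal A=\mathcal A_N$ be the $(N+1)$-dimensional space of affine functions $F^N\to F$, constants included. Let $R(N,d)$ be the space of functions given by polynomials of degree at most $d$. The multilinear monomials of degree at most $d$ are a basis. The products $l_1\cdots l_d$ with $l_i\in\mathcal A$ span $R(N,d)$ (pad a monomial with factors $1$; for $d=0$ the empty product is $1$), and $R(N,d)$ is invariant under affine changes of coordinates.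

**Definitions.** Let $V(N,d)$ be the dual space of $R(N,d)$. For $v\in F^N$ let $ev_v(f)=f(v)$. For $d\ge1$, $\Phi\in V(N,d)$ and $l\in\mathcal A$ define $\Phi_l\in V(N,d-1)$ by $\Phi_l(f)=\Phi(lf)$; iterating gives $\Phi_{l_1\dots l_i}\in V(N,d-i)$. With $l_1,\dots,l_d$ independent and uniform in $\mathcal A$, put
$$a(\Phi)=2^d\Pr[\Phi(l_1\cdots l_d)=1].$$
Call $\Phi$ **$k$-simple** if $\Phi=\sum_{v\in W}ev_v$ for some $W\subset F^N$ with $|W|\le k$.

*Examples.* (1) In $V(2,1)$, which has dimension $3$, we have $ev_{00}+ev_{01}+ev_{10}+ev_{11}=0$, because the values of an affine function on $F^2$ sum to $0$. So there are relations between evaluations. (2) $(ev_v)_l=l(v)\,ev_v$. (3) For $u\neq v$ and $\Phi=ev_u+ev_v$, the event $\Phi(l_1\cdots l_d)=1$ says that the product is $1$ at exactly one of $u,v$. For uniform $l$ the pair $(l(u),l(v))$ is uniform on $F^2$, so the probability is $2(2^{-d}-4^{-d})$ and $a(\Phi)=2-2^{1-d}$, slightly below $2$.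

The number $a$ is a squared Euclidean distance. Map $\Phi\in V(N,d)$ to
$$\varphi(\Phi)\in\mathbb R^{\mathcal A^d},\qquad \varphi(\Phi)_{(l_1,\dots,l_d)}=\big(2^d/|\mathcal A|^d\big)^{1/2}\,\Phi(l_1\cdots l_d),$$
where the bit $\Phi(\cdot)$ is read as a real number $0$ or $1$. Two coordinates of $\varphi(\Phi),\varphi(\Phi')$ differ exactly when $(\Phi-\Phi')(l_1\cdots l_d)=1$, so
$$\|\varphi(\Phi)-\varphi(\Phi')\|^2=a(\Phi-\Phi'). \tag{2}$$

The next lemma is (α). Example (1) shows that its size condition is sharp for $e=1$.

**Lemma 5.** If $\emptyset\ne U\subset F^N$ and $|U|<2^{e+1}$, then some $f\in R(N,e)$ has $\sum_{u\in U}f(u)=1$. Hence if $|U_1|+|U_2|<2^{e+1}$ and $\sum_{u\in U_1}f(u)=\sum_{u\in U_2}f(u)$ for all $f\in R(N,e)$, then $U_1=U_2$.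

*Proof.* Induction on $e$. If $|U|=1$, take $f=1$; this covers $e=0$. Otherwise $e\ge 1$ and some coordinate $x_i$ is not constant on $U$. Choose $l\in\{x_i,1+x_i\}$ so that $U'=U\cap\{l=1\}$ is the smaller part: $1\le|U'|\le|U|/2<2^e$. By induction some $f'\in R(N,e-1)$ has $\sum_{U'}f'=1$. Then $f=lf'\in R(N,e)$ has $\sum_Uf=\sum_{U'}f'=1$. For the second claim, apply the first to $U=U_1\triangle U_2$. $\blacksquare$

The next lemma is (β): distinct points have distance at least $1$, and evaluations have norm exactly $1$.

**Lemma 6.** (a) If $0\ne\Phi\in V(N,e)$, then $\Pr[\Phi(l_1\cdots l_e)=1]\ge2^{-e}$, that is, $a(\Phi)\ge1$.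
(b) If $\Phi=\sum_{v\in W}ev_v\in V(N,d)$ with $|W|=w$, then $w-w(w-1)2^{-d}\le a(\Phi)\le w$. In particular $a(ev_v)=1$.

*Proof.* (a) For $e=0$, $\Phi(1)=1$. Let $e\ge1$. The map $l\mapsto\Phi_l$ is linear. It is not zero: otherwise $\Phi$ would vanish on all products $l_1\cdots l_e$, which span $R(N,e)$. So its kernel has density at most $\frac12$ in $\mathcal A$, and $\Pr[\Phi_{l_1}\ne0]\ge\frac12$. Given $\Phi_{l_1}\neq 0$, the induction hypothesis for $\Phi_{l_1}\in V(N,e-1)$ gives conditional probability at least $2^{-(e-1)}$.

(b) Let $X$ be the number of $v\in W$ with $(l_1\cdots l_d)(v)=1$; then $\Phi(l_1\cdots l_d)=X\bmod2$. For $u\ne v$ and uniform $l\in\mathcal A$ the pair $(l(u),l(v))$ is uniform on $F^2$. So $\mathbb E X=w2^{-d}$ and $\mathbb E[X(X-1)]=w(w-1)4^{-d}$. For every integer $X\ge0$ we have $X-X(X-1)\le1_{X=1}\le1_{X\text{ odd}}\le X$ (the left side is $X(2-X)\le0$ for $X\ge2$). Take expectations and multiply by $2^d$. $\blacksquare$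

## 5. Small $a(\Phi)$ forces $\Phi$ to be a sum of few evaluations

This is (γ), the heart of the matter. First a sanity check on a functional far from simple. Let $N\ge d$ and let $\Phi(f)$ be the coefficient of $x_1\cdots x_d$ in $f$. It equals $\sum_{v\in A}ev_v$ with $A=\{x_{d+1}=\dots=x_N=0\}$, $|A|=2^d$ (summing a monomial of degree at most $d$ over $A$ gives $0$ unless it contains all of $x_1,\dots,x_d$). By Lemma 5 no set $W$ with $|W|<2^d$ represents $\Phi$. The coefficient of $x_1\cdots x_d$ in $l_1\cdots l_d$ is the permanent, that is, modulo $2$, the determinant of a uniform $d\times d$ matrix over $F$. So $a(\Phi)=2^d\prod_{i=1}^d(1-2^{-i})\ge2^d\cdot\frac12\big(1-\sum_{i\ge2}2^{-i}\big)=2^{d-2}$. Indeed $a$ is large.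

How does one prove such a thing in general? The proof of Lemma 6(a) multiplies by one random $l$ at a time, and $\Phi_l$ stays nonzero with probability at least $\frac12$; the $d$ losses of $\frac12$ cancel the factor $2^d$ and leave $a\ge1$. The idea is to watch a stronger property than "nonzero", namely "not simple", and to show that it survives each step with probability at least $\frac34$. Each such step then gains a factor $\frac34/\frac12=\frac32$. For this we need: if $\Phi_l$ is simple for a quarter of all $l$, then $\Phi$ is simple. The sets that represent the various $\Phi_l$ can be glued together. What remains after the gluing is killed by many $l$, and the following lemma handles it.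

**Lemma 7.** Let $d\ge1$, $\Phi\in V(N,d)$, $Z=\{l\in\mathcal A:\Phi_l=0\}$ (a subspace), $r=\operatorname{codim}Z$.
(i) If $1\in Z$ and $d>r$, then $\Phi=0$.
(ii) If $1\notin Z$, then $\Phi$ is $2^{r-1}$-simple.

*Proof.* (i) Choose affine coordinates such that $1,x_1,\dots,x_{N-r}$ is a basis of $Z$. A monomial $f$ of degree at most $d-1$ has $\Phi(f)=\Phi_1(f)=0$. A multilinear monomial $f$ of degree $d>r$ involves $d$ distinct variables, and only $r$ variables are outside $x_1,\dots,x_{N-r}$. So $f=x_if'$ with $i\le N-r$, $\deg f'=d-1$, and $\Phi(f)=\Phi_{x_i}(f')=0$.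

(ii) As $1\notin Z$, a basis of $Z$ is linearly independent modulo constants, so in suitable affine coordinates it is $x_1,\dots,x_k$ with $k=N+1-r\le N$. Then $\Phi$ kills every multilinear monomial of degree at most $d$ that contains some $x_i$, $i\le k$. So $\Phi(f)=\Phi(f_0)$, where $f_0$ arises from the multilinear polynomial $f$ by substituting $x_1=\dots=x_k=0$. Let $A=\{x_1=\dots=x_k=0\}$, so $|A|=2^{N-k}=2^{r-1}$. The polynomial $f_0$ in $x_{k+1},\dots,x_N$ is multilinear, hence determined by its values, that is, by $f|_A$. So $\Phi(f)$ is a linear functional of $f|_A$. Extend it from the subspace $\{f|_A:f\in R(N,d)\}$ to all of $F^A$: we get $\Phi(f)=\sum_{v\in A}c_vf(v)$ with $c_v\in F$, and the points with $c_v=1$ represent $\Phi$. $\blacksquare$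

**Lemma 8.** Let $d\ge3$, let $M\ge1$ be an integer with $4M<2^d$, let $\Phi\in V(N,d)$ and $\Gamma=\{l\in\mathcal A:\Phi_l\text{ is }M\text{-simple}\}$. If $|\Gamma|\ge\frac14|\mathcal A|$, then $\Phi$ is $10M$-simple.

*Proof.* For $l\in\Gamma$ write $\Phi_l=\sum_{v\in V_l}ev_v$ on $R(N,d-1)$ with $|V_l|\le M$. If $\Phi$ were $\sum_{v\in W}ev_v$, one would expect $V_l=W\cap\{l=1\}$. We show that the $V_l$ have this form.

**Step 1: each $V_l$ lies in $\{l=1\}$.** For $h\in R(N,d-2)$, since $l(1+l)=0$ as a function,
$$0=\Phi(l(1+l)h)=\Phi_l((1+l)h)=\sum_{v\in V_l,\ l(v)=0}h(v).$$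
As $M<2^{d-1}$, Lemma 5 with $e=d-2$ shows that $V_l\cap\{l=0\}$ is empty.

**Step 2: two of the sets agree where they can be compared.** For $l,l'\in\Gamma$ and $h\in R(N,d-2)$ we compute $\Phi(ll'h)=\Phi_l(l'h)=\Phi_{l'}(lh)$ in two ways:
$$\sum_{v\in V_l,\ l'(v)=1}h(v)=\sum_{v\in V_{l'},\ l(v)=1}h(v).$$
As $2M<2^{d-1}$, Lemma 5 gives $V_l\cap\{l'=1\}=V_{l'}\cap\{l=1\}$.

**Step 3: glue.** Let $V^*=\bigcup_{l\in\Gamma}V_l$. For every $l\in\Gamma$,
$$V_l=\{v\in V^*:l(v)=1\}. \tag{3}$$
The inclusion $\subset$ is Step 1. Conversely, let $v\in V_{l'}$ with $l'\in\Gamma$ and $l(v)=1$. By Step 2, $v\in V_{l'}\cap\{l=1\}=V_l\cap\{l'=1\}\subset V_l$.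

**Step 4: $|V^*|\le8M$.** A random $l$ should take the value $1$ on half of $V^*$, while (3) allows only $M$ points. Let $w=|V^*|$ and suppose $w>8M$. For uniform $l\in\mathcal A$, $X=\#\{v\in V^*:l(v)=1\}$ is a sum of pairwise independent unbiased bits, with mean $w/2$ and variance $w/4$. By (3), $X\le M$ whenever $l\in\Gamma$. Chebyshev's inequality gives
$$\tfrac14\le\Pr[X\le M]\le\frac{w/4}{(w/2-M)^2}=\frac{w}{(w-2M)^2}.$$
Since $w-2M>\frac34w$, this yields $\frac9{16}w^2<4w$, so $w<\frac{64}9<8\le8M$, a contradiction.

**Step 5: the remainder.** Let $\tilde\Phi=\sum_{v\in V^*}ev_v\in V(N,d)$ and $\Psi=\Phi-\tilde\Phi$. For $l\in\Gamma$ and $f\in R(N,d-1)$, (3) gives $\Phi(lf)=\sum_{v\in V_l}f(v)=\tilde\Phi(lf)$, so $\Psi_l=0$. Hence $\{l:\Psi_l=0\}$ is a subspace of density at least $\frac14$, that is, of codimension $r\le2<d$. By Lemma 7, $\Psi$ is $0$ or $2^{r-1}$-simple, in any case $2$-simple. A sum of two sums of evaluations is represented by the symmetric difference of the two sets, so $\Phi$ is $(8M+2)$-simple, hence $10M$-simple. $\blacksquare$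

**Proposition 9.** Let $j\ge2$, $d\ge4j$, $\Phi\in V(N,d)$ and $a(\Phi)<(3/2)^j$. Then $\Phi=\sum_{v\in W}ev_v$ for some $W$ with $|W|\le2a(\Phi)$.

*Proof.* **Step 1: $\Phi$ is $10^j$-simple.** Suppose not. Let $l_1,\dots,l_d$ be independent and uniform in $\mathcal A$ and, for $0\le i\le j$,
$$p_i=\Pr[\Phi_{l_1\dots l_i}\text{ is not }10^{j-i}\text{-simple}],\qquad p_0=1.$$
Let $i<j$ and suppose that $\Phi_{l_1\dots l_i}\in V(N,d-i)$ is not $10^{j-i}$-simple. Lemma 8 applies to it with $M=10^{j-i-1}$, since $d-i\ge3$ and
$$4\cdot10^{j-i-1}\le4\cdot16^{j-i-1}=2^{4(j-i)-2}<2^{d-i}.$$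
As its conclusion fails, so does its hypothesis: conditionally on such $l_1,\dots,l_i$, the functional $\Phi_{l_1\dots l_{i+1}}$ is $10^{j-i-1}$-simple with probability less than $\frac14$. So $p_{i+1}\ge\frac34p_i$, and $p_j\ge(3/4)^j$. A functional that is not $1$-simple is nonzero, so Lemma 6(a) for $\Phi_{l_1\dots l_j}\in V(N,d-j)$ gives
$$a(\Phi)\ge2^d\,(3/4)^j\,2^{-(d-j)}=(3/2)^j,$$
a contradiction.

**Step 2: improve $10^j$ to $2a(\Phi)$.** Now $\Phi=\sum_{v\in W}ev_v$ with $w=|W|\le10^j$. By Lemma 6(b) and $2^{-d}\le16^{-j}$,
$$a(\Phi)\ge w(1-w2^{-d})\ge w\big(1-(10/16)^j\big)\ge w\big(1-(10/16)^2\big)\ge w/2. \qquad\blacksquare$$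

## 6. A regular graph of large girth whose edges form a quadratic variety

We now need a graph $Y$ whose edges are points of some $F^N$. Proposition 9 will only give $W\subset F^N$, so we must be able to recognize edges by equations of low degree; and to run the boundary argument of Section 3 we must read the ends of an edge off its code by affine maps. Group multiplication by matrices provides all this.

Fix $c\ge1$ with $j,d$ as in Section 1. Set $J=\lfloor8c^2\rfloor$ and $m=4J+1$. Since $4c^2<(3/2)^j$,
$$J\le8c^2<2(3/2)^j\le2^{d-1},\qquad\text{hence}\qquad J+2<2^{d+1}. \tag{4}$$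
Let $s\ge1$ and $q=2^s$. Let
$$U=\Big\{I+\sum_{i=1}^mz^ig_i:\ g_i\in\mathrm{Mat}_2(\mathbb F_q)\Big\},$$
a finite group under multiplication modulo $z^{m+1}$. For $\alpha\in\mathbb F_q$ put $v_\alpha=\binom\alpha1$, $w_\alpha=(1,\alpha)$ and
$$N_\alpha=v_\alpha w_\alpha=\begin{pmatrix}\alpha&\alpha^2\\1&\alpha\end{pmatrix},\qquad M(\alpha)=I+zN_\alpha .$$
In characteristic $2$ we have $w_\alpha v_\beta=\alpha+\beta$. In particular $w_\alpha v_\alpha=0$, so $N_\alpha^2=0$ and $M(\alpha)^2=I+2zN_\alpha+z^2N_\alpha^2=I$.

Let $Y$ be the bipartite graph with classes $L=R=U$ (two disjoint copies), where $g\in L$ is adjacent to $h\in R$ if $h=gM(\alpha)$ for some $\alpha$; equivalently $g=hM(\alpha)$. The $M(\alpha)$ are distinct, so $Y$ is simple and $q$-regular, and each edge has a unique label $\alpha$.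

To see why short cycles are absent, look at two steps: $M(\alpha)M(\beta)=I+z(N_\alpha+N_\beta)+z^2(\alpha+\beta)v_\alpha w_\beta$, and the last coefficient vanishes only for $\alpha=\beta$, which means backtracking. In general:

**Lemma 10.** $Y$ has no closed walk $y_0,\dots,y_t=y_0$ with $1\le t\le m$ and $y_{i-1}\ne y_{i+1}$ for $0<i<t$. In particular the girth of $Y$ exceeds $m$.

*Proof.* As elements of $U$, $y_i=y_{i-1}M(\alpha_i)$, where $\alpha_i$ is the label of the $i$-th edge. If $\alpha_i=\alpha_{i+1}$ for some $0<i<t$, then $y_{i+1}=y_{i-1}M(\alpha_i)^2=y_{i-1}$ in $U$, and these two vertices lie in the same class, so they are equal, contrary to assumption. So $\alpha_i\ne\alpha_{i+1}$ for $0<i<t$. Since the walk is closed, $M(\alpha_1)\cdots M(\alpha_t)=I$. But $t\le m$, and the coefficient of $z^t$ in the product is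
$$N_{\alpha_1}\cdots N_{\alpha_t}=\prod_{i<t}(\alpha_i+\alpha_{i+1})\;v_{\alpha_1}w_{\alpha_t}\ne0,$$
because the scalars are nonzero and the $(2,1)$ entry of $v_{\alpha_1}w_{\alpha_t}$ is $1$. This is a contradiction. $\blacksquare$

**Coordinates for edges.** Identify $\mathbb F_q$ with $F^s$ by an $F$-basis. Encode the edge $(g,h)$, $h=gM(\alpha)$, as
$$e=(g_1,\dots,g_m,h_1,\dots,h_m,\beta_1,\beta_2)\in F^N,\qquad\beta_1=\alpha,\ \beta_2=\alpha^2,\qquad N=s(8m+2).$$
Comparing coefficients in $h=g(I+zN_\alpha)$, the set of codes is
$$E=\Big\{e:\ h_i=g_i+g_{i-1}\begin{pmatrix}\beta_1&\beta_2\\1&\beta_1\end{pmatrix}\ (1\le i\le m,\ g_0=I),\quad\beta_2=\beta_1^2\Big\}.$$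
Multiplication in $\mathbb F_q$ is $F$-bilinear, so in the coordinates over $F$ these equations are polynomials of degree at most $2$: $E$ is the common zero set of a family $\mathcal Q\subset R(N,2)$. The ends of $e$ are given by the coordinate projections $\lambda(e)=(g_i)_i\in L=F^{4ms}$ and $\rho(e)=(h_i)_i\in R=F^{4ms}$. We identify edges of $Y$ with elements of $E$. Note that $|E|=q\cdot q^{4m}=2^{s(4m+1)}$, so $N=2\log_2|E|$, as short as we hoped.

## 7. Walk values in $V(N,d)$: the point set and its graph

Let $V=V(N,d)$. For a walk $\omega$ in $Y$ with successive edges $e_1,\dots,e_t$ ($t\ge0$) put $x(\omega)=\sum_iev_{e_i}\in V$. In Section 3 the parity vector determined the boundary trivially. Now relations exist, but a short representation still sees the ends of the walk: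

**Lemma 11.** Let $\omega$ be a walk from $y$ to $y'$ with $x(\omega)=\sum_{e\in W}ev_e$, where $W\subset E$ and $|W|+2<2^{d+1}$. Then $\partial W=\{y\}\triangle\{y'\}$.

*Proof.* We test $x(\omega)$ on polynomials that depend only on the $L$-end. Let $b\in R(4ms,d)$; then $b\circ\lambda\in R(N,d)$. We have $x(\omega)(b\circ\lambda)=\sum_ib(\lambda(e_i))$. Each interior occurrence of an $L$-vertex in $\omega$ is the $L$-end of two consecutive walk edges, so its two contributions cancel; an occurrence at the start or the finish contributes once. So
$$x(\omega)(b\circ\lambda)=\sum_{g\in(\{y\}\triangle\{y'\})\cap L}b(g).$$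
On the other hand this equals $\sum_{e\in W}b(\lambda(e))=\sum_{g\in\partial W\cap L}b(g)$. As $|\partial W\cap L|\le|W|$, the two index sets have total size less than $2^{d+1}$, and Lemma 5 with $e=d$ gives $\partial W\cap L=(\{y\}\triangle\{y'\})\cap L$. The same argument with $\rho$ handles $R$. $\blacksquare$

**The point set.** Fix $y_*\in L$ and let $P_0=\{x(\omega):\omega\text{ a walk in }Y\text{ from }y_*\}\subset V$. If two walks from $y_*$ with ends $y,y'$ give the same $x$, then the reverse of the first followed by the second is a walk from $y$ to $y'$ with value $x+x=0$, and Lemma 11 with $W=\emptyset$ gives $y=y'$. So the endpoint $y(x)$ is well defined for $x\in P_0$.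

**The graph.** Let $H$ be the graph on $P_0$ in which $x$ is adjacent to $x+ev_e$ for every edge $e$ of $Y$ incident with $y(x)$. Extending a walk with value $x$ by $e$ shows that $x+ev_e\in P_0$ and that $y(x+ev_e)$ is the other end of $e$; so the relation is symmetric. By Lemma 5 the $ev_e$ are nonzero and distinct. So $H$ is simple and $q$-regular, and $x\mapsto y(x)$ maps the neighbors of $x$ bijectively onto the neighbors of $y(x)$.

**The embedding.** Place $x$ at $\varphi(x)\in\mathbb R^{\mathcal A^d}$. By (2), $\|\varphi(x)-\varphi(x')\|^2=a(x-x')$. By Lemma 6, distinct points have distance at least $1$, so $\varphi$ is injective, and $H$-adjacent points have distance exactly $1$. We identify $P_0$ with $\varphi(P_0)$ and write $\|x-x'\|$ for $\|\varphi(x)-\varphi(x')\|$.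

**Lemma 12 (girth).** $H$ has girth $>m=4J+1$.

*Proof.* The image under $y(\cdot)$ of a cycle of length $t$ in $H$ is a closed walk $y_0,\dots,y_t$ in $Y$. Distinct neighbors of a vertex of $H$ have distinct images, so $y_{i-1}\ne y_{i+1}$ for $0<i<t$. Lemma 10 gives $t>m$. $\blacksquare$

**Lemma 13 (gap).** If $x,x'\in P_0$ and $\|x-x'\|\le2c$, then $d_H(x,x')\le J$.

*Proof.* **Step 1: few evaluations.** We have $a(x-x')\le4c^2<(3/2)^j$ and $d=4j$, so by Proposition 9 $x-x'=\sum_{e\in W}ev_e$ with $W\subset F^N$ and $|W|\le8c^2$, that is, $|W|\le J$.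

**Step 2: they are evaluations at edges.** We only know $W\subset F^N$. Let $\pi\in\mathcal Q$ and $h\in R(N,d-2)$. Then $\pi h\in R(N,d)$ vanishes on $E$, and $x,x'$ are sums of evaluations at points of $E$, so both vanish on $\pi h$. Hence $\sum_{e\in W,\ \pi(e)=1}h(e)=0$ for all $h\in R(N,d-2)$. As $|W|\le J<2^{d-1}$ by (4), Lemma 5 with degree $d-2$ shows that $\pi(e)=0$ for all $e\in W$. This holds for all $\pi\in\mathcal Q$, so $W\subset E$.

**Step 3: the edges form a path.** Reverse a walk for $x$ and continue with a walk for $x'$: this is a walk from $y=y(x)$ to $y'=y(x')$ with value $x+x'=x-x'$. By (4), $|W|+2<2^{d+1}$, so Lemma 11 gives $\partial W=\{y\}\triangle\{y'\}$. The girth of $Y$ exceeds $m>J\ge|W|$, so Lemma 4 applies. If $y=y'$, then $W=\emptyset$ and $x=x'$. Otherwise $W$ is the edge set of a path from $y$ to $y'$. Following this path from $x$ gives a walk in $H$ of length $|W|\le J$ from $x$ to $x+\sum_{e\in W}ev_e=x'$. $\blacksquare$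

**The number of points.** Let $n_s=|P_0|$. Each subset of $\{1,\dots,N\}$ with at most $d$ elements is the set of nonzero values of some map $\{1,\dots,d\}\to\{0,\dots,N\}$, so
$$\log_2n_s\le\dim V=\sum_{i\le d}\binom Ni\le(N+1)^d\le(300c^2s)^d, \tag{5}$$
because $N+1=s(32J+10)+1\le s(256c^2+11)\le300c^2s$. Compare with Section 3: the degree is $q=2^s$, while $\log_2n_s$ is at most polynomial in $s$ for fixed $c$.

## 8. Counting edges for every $n$, and for stretch growing with $n$

**Proof of Theorem 1.** For $s\ge1$ let $P_0,H,n_s$ be as above and put $\Lambda_s=2^{\lfloor(300c^2s)^d\rfloor}$. By (5), $\log_2n_s$ is at most the integer $\dim V\le(300c^2s)^d$, so $n_s\le\Lambda_s$.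

**Small $n$: $n<\Lambda_1$.** Here the bound is weaker than connectivity. We have $(\log_2n)^{1/d}\le300c^2$, so the claimed bound is at most $\frac{2n}{64c^2}\le\frac n{32}\le n-1$. Every emulator connects all points of $P$, so for any $n$-point set it has at least $n-1$ edges.

**Large $n$: $n\ge\Lambda_1$.** We fill up $n$ points by far-apart copies of $P_0$. Let $s\ge1$ be maximal with $\Lambda_s\le n$, and let $t=\lfloor n/n_s\rfloor\ge1$, so that $tn_s\ge n/2$. Let $P'$ be a union of $t$ disjoint translates of $P_0$ with points of different translates at distance $>2c$, and let $H'$ be the disjoint union of the corresponding copies of $H$. The hypotheses of Proposition 3 hold for $(P',H')$: edges have length $1$; the girth exceeds $4J+1$ by Lemma 12; and points of $P'$ at distance at most $2c$ lie in one translate, so their $H'$-distance is at most $J$ by Lemma 13. Add $n-tn_s$ arbitrary further points to get $P$ with $|P|=n$. As $H'$ is $2^s$-regular, $|E(H')|=tn_s2^s/2$, and every $c$-emulator of $P$ has at least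
$$\frac{tn_s2^s}{2J}\ \ge\ \frac{n2^s}{4J}\ \ge\ \frac{n2^s}{32c^2}$$
edges. By the choice of $s$, $n<\Lambda_{s+1}$, so $\log_2n<(300c^2(s+1))^d$, that is, $s+1>(\log_2n)^{1/d}/(300c^2)$. Since $2^s=\frac12 2^{s+1}$, the number of edges is at least
$$\frac n{64c^2}\,2^{\,(\log_2n)^{1/d}/(300c^2)} .$$
By Section 2, the same bound holds for $c$-spanners with or without Steiner points. $\blacksquare$

**Proof of Corollary 2.** Here $c$ depends on $n$, so we track $d(c)$. We may take logarithms to base $2$ and $k\ge0$, since this only changes $C$ or enlarges the bound $Cn\log^kn$. Let $\Lambda=\log_2\log_2n$ and $c=2^{\sqrt\Lambda/8}$, so $\log_2c=\frac18\sqrt\Lambda$. By (1), for large $n$,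
$$d\le18+\tfrac{14}8\sqrt\Lambda\le\tfrac{15}8\sqrt\Lambda .$$
So $(\log_2n)^{1/d}=2^{\Lambda/d}\ge2^{\frac8{15}\sqrt\Lambda}$. Since $c^2=2^{\sqrt\Lambda/4}$, the exponent in Theorem 1 is at least
$$\tfrac1{300}\,2^{(\frac8{15}-\frac14)\sqrt\Lambda}=\tfrac1{300}\,2^{\frac{17}{60}\sqrt\Lambda}.$$
The lower bound of Theorem 1 exceeds $Cn(\log_2n)^k$ as soon as this exponent exceeds
$$k\Lambda+\log_2(64c^2)+\log_2C=k\Lambda+\tfrac14\sqrt\Lambda+6+\log_2C,$$
which holds for all large $n$, because $2^{\frac{17}{60}\sqrt\Lambda}$ grows faster than any multiple of $\Lambda$. $\blacksquare$
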